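# A stratifiable function space that is not a $\mu$-space

All topological spaces are assumed to be regular $T_1$.

## 1. Metrizable function spaces and $\sigma$-compactness

Let $X$ be a Tychonoff space and let $\mathcal A$ be a family of compact subsets of $X$ that covers $X$ and is closed under finite unions. Write $C_{\mathcal A}(X)$ for the set $C(X)$ of continuous real-valued functions on $X$ with the topology of uniform convergence on members of $\mathcal A$. Its basic sets are
$$N(y,A,\varepsilon)=\{z:\sup_A|z-y|<\varepsilon\}\qquad(y\in C(X),\ A\in\mathcal A,\ \varepsilon>0).$$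
These sets are open: if $z\in N(y,A,\varepsilon)$ and $\delta=\sup_A|z-y|<\varepsilon$, then $N(z,A,\varepsilon-\delta)\subseteq N(y,A,\varepsilon)$. They form a base because $\mathcal A$ is closed under finite unions. Since $\mathcal A$ covers $X$, the topology is Hausdorff. Addition is continuous, and so is scalar multiplication, since on $A$ we have $|cz-dy|\le|c||z-y|+|c-d||y|$ and $y$ is bounded on $A$. So $C_{\mathcal A}(X)$ is a Hausdorff topological vector space, hence regular $T_1$. Uniform convergence on all of $X$ implies convergence in $C_{\mathcal A}(X)$.

If $\mathcal A$ consists of all compact sets we write $C_k(X)$ (compact-open topology), and if $\mathcal A$ consists of the finite sets we write $C_p(X)$ (pointwise convergence).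

**Proposition 1.1.** If $C_{\mathcal A}(X)$ embeds in a countable product of metrizable spaces, then $X$ is the union of countably many members of $\mathcal A$.

*Proof.* A countable product of metrizable spaces is metrizable, so $C_{\mathcal A}(X)$ is metrizable and $0$ has a countable local base. Inside each member of that base choose a set of the form $N(0,A_j,\varepsilon_j)$; these sets again form a local base at $0$. Suppose there is a point $t\in X\setminus\bigcup_jA_j$. Since $X$ is Tychonoff, there are continuous $b_j:X\to[0,1]$ with $b_j(t)=1$ and $b_j=0$ on $A_j$. The set $\{y:y(t)<1\}$ is an open neighborhood of $0$, so it contains $N(0,A_j,\varepsilon_j)$ for some $j$. But $b_j\in N(0,A_j,\varepsilon_j)$ and $b_j(t)=1$, a contradiction. $\square$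

Consider the irrationals $\omega^\omega$. For $g\in\omega^\omega$ put
$$K_g=\{h\in\omega^\omega:h(m)\le g(m)\text{ for all }m\}.$$
This is a product of finite sets, so it is compact. Every compact subset of $\omega^\omega$ lies in some $K_g$ with $g$ nondecreasing: take the maximum in each coordinate, then the running maximum. The space $\omega^\omega$ is not $\sigma$-compact: given $K_{g_0},K_{g_1},\dots$, the point $h(n)=g_n(n)+1$ lies in none of them. By Proposition 1.1, $C_k(\omega^\omega)$ is not metrizable.

Three small cases show what $\sigma$-compactness does and does not give.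

If $X$ is compact, $C_k(X)$ is a normed space.

If $X$ is locally compact and separable metrizable, then $X=\bigcup_jK_j$ with $K_j$ compact and contained in the interior of $K_{j+1}$. Every compact set lies in some $K_j$, so $\sum_j2^{-j}\min(1,\sup_{K_j}|y-z|)$ is a metric for $C_k(X)$.

The third case is the fan $X=\{\infty\}\cup(\omega\times\omega)$ with the metric in which $(i,j)$ has distance $2^{-i}$ from $\infty$, and two distinct points $(i,j),(i',j')$ have distance $\max(2^{-i},2^{-i'})$. The points $(i,j)$ are isolated, and the sets $W_n=\{\infty\}\cup\{(i,j):i\ge n\}$ form a neighborhood base at $\infty$. The fan is countable, so it is $\sigma$-compact. It is complete, because a Cauchy sequence that is not eventually constant leaves every level $C_i=\{i\}\times\omega$ and converges to $\infty$. Yet $C_k(X)$ is not metrizable. Suppose the sets $N(0,A_j,\varepsilon_j)$ form a local base at $0$. Each $A_i\cap C_i$ is compact and discrete, so it is finite; pick $p_i\in C_i\setminus A_i$. Then $K=\{\infty\}\cup\{p_i:i\in\omega\}$ is compact, so some $N(0,A_j,\varepsilon_j)$ is contained in $N(0,K,1)$. But the indicator function of $\{p_j\}$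 is continuous, vanishes on $A_j$ and equals $1$ at $p_j\in K$. So the converse of Proposition 1.1 fails for $C_k$.

What happens to Proposition 1.1 if the factors of the product are not metrizable, but only countable unions of closed metrizable pieces? This is the general problem, and the question of the next section leads to it.

## 2. Stratifiable spaces, $\sigma$-metrizable spaces and $\mu$-spaces

**Definition ($M_3$-space).** A space $X$ is an $M_3$-space (equivalently, a stratifiable space) if to each open $U\subseteq X$ one can assign a sequence $(U_n)_{n\in\mathbb N}$ of open sets such that (i) $\overline{U_n}\subseteq U$ for every $n$, (ii) $\bigcup_nU_n=U$, and (iii) $U_n\subseteq V_n$ for every $n$ whenever $U\subseteq V$.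

Conditions (i) and (ii) say that open sets are exhausted by smaller open sets with closures inside; condition (iii) says that this is done monotonically. A metric space is $M_3$: put $U_n=\{x:d(x,X\setminus U)>1/n\}$ for $n\ge1$, with $d(x,\emptyset)=\infty$. The closure of $U_n$ lies in $\{x:d(x,X\setminus U)\ge1/n\}\subseteq U$, and (ii), (iii) are clear.

**Definition ($\sigma$-metrizable space).** A space is $\sigma$-metrizable if it is the union of countably many closed metrizable subspaces.

For example, let $\mathbb R^\infty$ be the set of real sequences that are $0$ from some index on, with the topology induced by the box topology on $\mathbb R^\omega$ (all products $\prod O_i$ of open sets are open). It is the union of the closed subspaces $\mathbb R^n=\{z:z_i=0\ \forall i\ge n\}$, each with its Euclidean topology, so it is $\sigma$-metrizable. It is not first countable: given neighborhoods $\prod_i(-\delta^k_i,\delta^k_i)$ of $0$ for $k\in\omega$, the neighborhood $\prod_i(-\delta^i_i/2,\delta^i_i/2)$ contains none of them, since for each $k$ the point with $k$-th coordinate $\frac34\delta^k_k$ and all other coordinates $0$ lies in the $k$-th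 neighborhood but not in the new one.

**Definition ($\mu$-space, in the sense of Nagami).** A space is a $\mu$-space if it is homeomorphic to a subspace of a countable product of paracompact $\sigma$-metrizable spaces.

Every metrizable space is a $\mu$-space, with one factor, and subspaces of $\mu$-spaces are $\mu$-spaces. The source "The $M3\Rightarrow M1$ Question" records the following question of Mizokami, Junnila and Tamano: is there an $M_3$-space which is not a $\mu$-space? So: can a space have a monotone exhaustion of its open sets and still not be built, by countable products and subspaces, from paracompact spaces that are metrizable up to a countable closed decomposition?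

**Definition (cosmic space).** A network of a space is a family $\mathcal N$ of subsets such that for every point $x$ and open $U\ni x$ there is $N\in\mathcal N$ with $x\in N\subseteq U$. A space is cosmic if it is regular $T_1$ and has a countable network.

The difference from a base is that members of $\mathcal N$ need not be open. For example, $\mathbb R^\infty$ is not first countable but is cosmic: the union of countable bases of the subspaces $\mathbb R^n$ is a network (regularity of box products is checked in Section 9). The following facts are used throughout.

Traces of a network are a network of a subspace, products of members of networks form a network of a finite product, and the union of networks of countably many subspaces covering a space is a network of the space. So subspaces, finite products and regular countable unions of cosmic spaces are cosmic. A cosmic space is Lindelöf: given an open cover, choose for each $N\in\mathcal N$ that lies in some member of the cover one such member; the chosen members cover. Hence it is hereditarily Lindelöf. A regular Lindelöf space is paracompact and normal, by the textbook theorems. Finally, a cosmic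 space is perfectly normal: by regularity an open $U$ is covered by open sets whose closures lie in $U$, and since $U$ is Lindelöf countably many suffice, so $U$ is an $F_\sigma$. In a perfectly normal space every closed set is $u^{-1}(0)$ for some continuous $u$ with values in $[0,1]$. In particular, every cosmic $\sigma$-metrizable space is paracompact and may serve as a factor in the definition of a $\mu$-space.

Here are the results.

**Theorem 2.1.** $C_k(\omega^\omega)$ is an $M_3$-space.

This is a case of a theorem of Gartside and Reznichenko, *Near metric properties of function spaces*, Fund. Math. 164 (2000). A self-contained proof is given in Section 6.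

**Theorem 2.2.** If $C_{\mathcal A}(X)$ is hereditarily Lindelöf and embeds in a countable product of $\sigma$-metrizable spaces, then $X$ is the union of countably many members of $\mathcal A$.

**Corollary 2.3.** $C_k(\omega^\omega)$ is an $M_3$-space which is not a $\mu$-space.

**Theorem 2.4.** Let $X$ be Polish. Then $C_k(X)$ is an $M_3$-space, and $C_k(X)$ is a $\mu$-space if and only if $X$ is $\sigma$-compact. Also, if $X$ is a cosmic space, then $C_p(X)$ is a $\mu$-space if and only if $X$ is countable.

So the answer to the question is yes. Theorem 2.2 is Proposition 1.1 with "metrizable" weakened to "$\sigma$-metrizable", at the price of assuming $C_{\mathcal A}(X)$ hereditarily Lindelöf.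

## 3. Where the single-sequence argument breaks

Let $Y=C_{\mathcal A}(X)$ sit inside $\prod_{i\in\omega}X_i$, where $X_i=\bigcup_nM_{i,n}$ with each $M_{i,n}$ closed in $X_i$ and metrizable. Let $\varphi_i:Y\to X_i$ be the coordinate maps and $F_{i,n}=\varphi_i^{-1}(M_{i,n})$.

The proof of Proposition 1.1 has the following shape. Countably many compact sets $K_j$ describe a coarser topology $\tau$ on $Y$, namely uniform convergence on the $K_j$. A point $t$ outside all $K_j$ gives functions $b_m$ with $b_m(t)=1$ that converge to $0$ in $\tau$. The neighborhood $\{y:y(t)<1\}$ of $0$ is $\tau$-open, so it contains some $b_m$, which is absurd.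

Try this with $\sigma$-metrizable factors. Take a basic neighborhood $V=\bigcap_{i<k}\varphi_i^{-1}(U_i)$ of $0$ inside $\{y:y(t)<1\}$. Countably many compact sets can be arranged to control each map $\varphi_i$ on each piece $F_{i,n}$, because the image of the piece is metrizable. So for $s\in\omega^k$ and $F_s=\bigcap_{i<k}F_{i,s(i)}$, the set $V\cap F_s$ is relatively $\tau$-open in $F_s$. But if $0\in F_s$, this says nothing about the $b_m$ that lie outside $F_s$. If $b_m$ lies in a piece $F_{s(m)}$ that changes with $m$, then $b_m\to0$ in $\tau$ is compatible with $b_m\notin V$ for all $m$, and the argument stops here.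

This is what happens in $\mathbb R^\infty$. The set $V=\{z:|z_i|<\frac12\ \forall i\}$ is open, and its trace on each piece $\mathbb R^n$ is Euclidean-open. The unit vectors $e_m$ converge to $0$ coordinatewise, and none of them lies in $V$. So no argument that uses one sequence and the pieces alone can succeed.

One piece of information survives. If the $F_s$ are $\tau$-closed, then $E=Y\setminus V$ is the union of the countably many $\tau$-closed sets $F_s\setminus V$. So $V$ is not $\tau$-open, but its complement is an $F_\sigma$ for $\tau$. To profit from a countable union of closed sets one uses the Baire category theorem, and for that one needs a family of points of $E$ indexed by a complete metric space, not just a sequence. The plan is to grow a tree of points $z_s\in V$, indexed by finite increasing sequences $s$, such that every infinite branch converges to a point of $E$ while, at each node, the branches through successors $s^\frown m$ tend to $z_s$ in $\tau$ as $m\to\infty$. Baire's theorem then puts all branches through one node into one $\tau$-closed subset of $E$, and the node itself, a point of $V$, must belong to it.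

A vector space helps twice. Along the segment from $z_s$ in the direction $b_m$ one can walk almost up to the first exit from $V$. And infinite sums of the steps stay in $C(X)$ when they converge uniformly. This second point fails in $\mathbb R^\infty$: an infinite sum $\sum_ic_ie_{a(i)}$ with all $c_i>0$ and distinct $a(i)$ has infinite support and leaves the space.

## 4. A Baire tree in $C_{\mathcal A}(X)$: proof of Theorem 2.2

Keep the notation $Y$, $X_i$, $M_{i,n}$, $\varphi_i$, $F_{i,n}$ of Section 3, let $Y$ be hereditarily Lindelöf, and suppose that $X$ is not the union of countably many members of $\mathcal A$. In particular $\mathcal A\ne\emptyset$. Each $F_{i,n}$ is closed in $Y$.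

**Step 1: a coarser topology $\tau$ determined by countably many compact sets.** The purpose is to make every $F_{i,n}$ closed and every $\varphi_i|_{F_{i,n}}$ continuous with only countably many members of $\mathcal A$.

The space $F_{i,n}$ is Lindelöf, so its image $\varphi_i(F_{i,n})\subseteq M_{i,n}$ is metrizable and Lindelöf, and therefore has a countable base $\mathcal B_{i,n}$. The set $Y\setminus F_{i,n}$ is open in $Y$ and Lindelöf, so it is a union of countably many sets $N(y,A,\varepsilon)$. For $b\in\mathcal B_{i,n}$ the set $F_{i,n}\cap\varphi_i^{-1}(b)$ is relatively open in $F_{i,n}$, so it equals $F_{i,n}\cap W$ with $W$ open in $Y$; again $W$ is Lindelöf, so it is a union of countably many sets $N(y,A,\varepsilon)$. Altogether countably many sets $A$ are used. Let $\{A_j\}_{j\in\omega}\subseteq\mathcal A$ contain all of them, put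
$$K_j=A_0\cup\dots\cup A_j\in\mathcal A,$$
and let $\tau$ be the topology on $Y$ in which the sets $N(y,K_j,\varepsilon)$, for $j\in\omega$ and $\varepsilon>0$, form a neighborhood base at $y$. (It need not be Hausdorff.) Each $N(y,A_j,\varepsilon)$ is $\tau$-open: if $z$ lies in it and $\delta=\sup_{A_j}|z-y|$, then $N(z,K_j,\varepsilon-\delta)\subseteq N(y,A_j,\varepsilon)$. Hence

* every $F_{i,n}$ is $\tau$-closed;
* every map $\varphi_i|_{F_{i,n}}:F_{i,n}\to M_{i,n}$ is $\tau$-continuous.

By assumption there is a point $t\in X\setminus\bigcup_jK_j$. Choose continuous $b_j:X\to[0,1]$ with $b_j(t)=1$ and $b_j=0$ on $K_j$. The $K_j$ increase, so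
$$b_m=0\ \text{ on }K_j\quad\text{whenever }m\ge j.\qquad(1)$$

**Step 2: a neighborhood $V$ whose complement is an $F_\sigma$ for $\tau$.** The set $\{y:y(t)<1\}$ is an open neighborhood of $0$ in $Y$, since $t$ lies in some member of $\mathcal A$. By the definition of the product topology there are $k\ge1$ and open $U_i\subseteq X_i$ for $i<k$ with
$$0\in V:=\bigcap_{i<k}\varphi_i^{-1}(U_i)\subseteq\{y\in Y:y(t)<1\}.\qquad(2)$$
$V$ is open in $Y$, so $E:=Y\setminus V$ is closed in $Y$. For $s\in\omega^k$ let $F_s=\bigcap_{i<k}F_{i,s(i)}$, a $\tau$-closed set. All the maps $\varphi_i|_{F_s}$ with $i<k$ are $\tau$-continuous, so $V\cap F_s$ is relatively $\tau$-open in $F_s$. Thus $E\cap F_s$ is relatively $\tau$-closed in a $\tau$-closed set, hence $\tau$-closed. As $X_i=\bigcup_nM_{i,n}$ for all $i<k$, we have $\bigcup_sF_s=Y$. There are countably many $s$, so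
$$E=\bigcup_{n\in\omega}E_n\quad\text{with every }E_n\ \tau\text{-closed}.\qquad(3)$$

**Step 3: a tree in $V$ all of whose branches end in $E$.** Let $I$ be the set of finite strictly increasing sequences in $\omega$, and write $|s|$ for the length of $s$. We define $z_s\in V$ for $s\in I$ by recursion, starting with $z_\emptyset=0$. Let $z_s\in V$ be given and let $m>\max s$ (any $m$ if $s=\emptyset$). Put
$$c^*_{s^\frown m}=\min\{c\ge0:z_s+c\,b_m\notin V\}.$$
The minimum exists and is positive. Indeed the map $c\mapsto z_s+c\,b_m$ is continuous into $Y$ and $V$ is open, so the set is closed. It contains $1-z_s(t)$, which is positive because $z_s\in V$: the function $z_s+(1-z_s(t))b_m$ has value $1$ at $t$, so it is not in $V$ by (2). It does not contain $0$, because $z_s\in V$. Put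
$$e_{s^\frown m}=z_s+c^*_{s^\frown m}b_m\in E,$$
choose $c_{s^\frown m}$ with $0<c_{s^\frown m}<c^*_{s^\frown m}$ and $c^*_{s^\frown m}-c_{s^\frown m}<2^{-|s|}$, and let
$$z_{s^\frown m}=z_s+c_{s^\frown m}b_m.$$
Since $c_{s^\frown m}$ is smaller than the minimum, $z_{s^\frown m}\in V$. So each step stays in $V$ but stops just before the exit.

Now let $a$ be an infinite strictly increasing sequence in $\omega$ and write $a|_l$ for its first $l$ terms. Since $z_{a|_l}\in V$ and all $b_m(t)=1$,
$$\sum_{i<l}c_{a|_{i+1}}=z_{a|_l}(t)<1\quad\text{for all }l.\qquad(4)$$
Hence $\sum_ic_{a|_{i+1}}\le1$. As $0\le b_m\le1$, the series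
$$z_a:=\sum_{i}c_{a|_{i+1}}b_{a(i)}$$
converges uniformly on $X$, and $z_a\in C(X)$. Moreover
$$z_a-e_{a|_{l+1}}=\sum_{i>l}c_{a|_{i+1}}b_{a(i)}-\big(c^*_{a|_{l+1}}-c_{a|_{l+1}}\big)b_{a(l)},$$
so
$$\|z_a-e_{a|_{l+1}}\|_\infty\le2^{-l}+\sum_{i>l}c_{a|_{i+1}}\longrightarrow0\qquad(l\to\infty).$$
Thus $e_{a|_{l+1}}\to z_a$ uniformly, hence in $Y$. All $e_{a|_{l+1}}$ lie in $E$, and $E$ is closed in $Y$. So $z_a\in E$ for every infinite $a$. Both roles of $t$ appear here: it guarantees that each segment leaves $V$, and through (4) it bounds the total length of the steps.

**Step 4: Baire category puts a node of the tree into $E$.** Let $\Omega$ be the space of infinite strictly increasing sequences, a nonempty closed subspace of $\omega^\omega$, hence completely metrizable. Let $\Omega_n=\{a\in\Omega:z_a\in E_n\}$. By Step 3 and (3), $\Omega=\bigcup_n\Omega_n$.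

Each $\Omega_n$ is closed in $\Omega$. To see this, let $a^{(r)}\in\Omega_n$ with $a^{(r)}\to a\in\Omega$, and fix $j$. Choose $l$ with $a(l)\ge j$. For all large $r$ we have $a^{(r)}|_{l+1}=a|_{l+1}$. Then the series for $z_{a^{(r)}}$ and $z_a$ agree in their first $l+1$ terms, coefficients included, so $z_{a^{(r)}}-z_a$ is a uniformly convergent combination of functions $b_m$ with $m>a(l)\ge j$; by (1) it vanishes on $K_j$. As $j$ was arbitrary, $z_{a^{(r)}}\to z_a$ in $\tau$. Since $E_n$ is $\tau$-closed, $z_a\in E_n$, that is, $a\in\Omega_n$.

By the Baire category theorem some $\Omega_n$ has nonempty interior in $\Omega$: there are $n$ and $s\in I$ such that $z_a\in E_n$ for all $a\in\Omega$ extending $s$. For each $m>\max s$ pick $a^{(m)}\in\Omega$ extending $s^\frown m$. Then $z_{a^{(m)}}-z_s$ is a uniformly convergent combination of functions $b_i$ with $i\ge m$, so it vanishes on $K_m$. As the $K_m$ increase, $z_{a^{(m)}}\to z_s$ in $\tau$ as $m\to\infty$. Since $z_{a^{(m)}}\in E_n$ and $E_n$ is $\tau$-closed, $z_s\in E_n\subseteq E=Y\setminus V$. But $z_s\in V$. This contradiction proves Theorem 2.2. $\square$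

Paracompactness of the factors was not used.

## 5. $C_k(\omega^\omega)$ is not a $\mu$-space

To apply Theorem 2.2 we need hereditary Lindelöfness, and a countable network gives it.

**Lemma 5.1.** If $X$ is separable metrizable, then $C_k(X)$ is cosmic. If $X$ is cosmic, then $C_p(X)$ is cosmic.

*Proof.* Let $X$ be separable metrizable with countable base $\mathcal B$. Consider the countably many sets
$$\{y:y(B_i)\subseteq I_i\text{ for all }i\le n\},$$
where $B_i\in\mathcal B$ and the $I_i$ are closed intervals with rational endpoints. Let $N(y,K,\varepsilon)$ be given with $K$ compact. Each point of $K$ has a neighborhood $B\in\mathcal B$ with $y(B)\subseteq I$ for some rational closed interval $I$ of length less than $\varepsilon$; finitely many of these, $B_0,\dots,B_n$, cover $K$. The set $\{z:z(B_i)\subseteq I_i,\ i\le n\}$ contains $y$, and each of its members $z$ satisfies $|z-y|\le\max_i|I_i|<\varepsilon$ on $K$. So these sets form a network.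

For $X$ cosmic, $X$ is Tychonoff, being normal, so $C_p(X)$ makes sense. Use the sets $\{y:y(N_i)\subseteq I_i,\ i\le n\}$ with $N_i$ from a countable network of $X$. Given $N(y,F,\varepsilon)$ with $F$ finite, choose for each $p\in F$ a rational closed interval $I_p$ of length less than $\varepsilon$ with $y(p)$ in its interior, and a member $N_p$ of the network with $p\in N_p\subseteq y^{-1}(I_p)$. Every $z$ with $z(N_p)\subseteq I_p$ for all $p\in F$ is in $N(y,F,\varepsilon)$. $\square$

So $C_k(\omega^\omega)$ is hereditarily Lindelöf. The space $\omega^\omega$ is not $\sigma$-compact, as shown in Section 1. By Theorem 2.2, $C_k(\omega^\omega)$ does not embed in a countable product of $\sigma$-metrizable spaces, paracompact or not. Hence it is not a $\mu$-space, and Corollary 2.3 will follow once Theorem 2.1 is proved.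

## 6. Finite witness sets and stratifiability of $C_k(\omega^\omega)$

We first turn stratifiability into a statement about neighborhoods of points.

**Lemma 6.1.** Let $Y$ be a space with open neighborhoods $G_n(x)$ of each $x\in Y$, $n\in\omega$, such that for every closed $F\subseteq Y$ and $y\notin F$ there is $n$ with $y\notin\overline{\bigcup_{x\in F}G_n(x)}$. Then $Y$ is an $M_3$-space.

*Proof.* For open $U$ put $U_n=Y\setminus\overline{\bigcup\{G_n(x):x\in Y\setminus U\}}$, an open set. (i) If $x\notin U$, then $G_n(x)$ is a neighborhood of $x$ disjoint from $U_n$, so $x\notin\overline{U_n}$; hence $\overline{U_n}\subseteq U$. (ii) By (i) all $U_n$ lie in $U$. If $y\in U$, the hypothesis for $F=Y\setminus U$ gives $n$ with $y\in U_n$. (iii) If $U\subseteq V$, then $Y\setminus V\subseteq Y\setminus U$, so the set removed for $V$ is contained in the set removed for $U$, and $U_n\subseteq V_n$. $\square$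

In a metric space, balls of radius $1/(n+1)$ do the job. The first idea for $C_k(\omega^\omega)$ is to copy this with a fixed sequence of compact sets: $G_n(x)=N(x,K_n,1/(n+1))$. This fails for every choice of $K_n$. Pick $t\notin\bigcup_nK_n$ and continuous $b_n$ with $b_n(t)=1$ and $b_n=0$ on $K_n$. The set $F=\{x:|x(t)|\ge1\}$ is closed and $0\notin F$. But $b_n\in F$ and $0\in G_n(b_n)$ for every $n$. The trouble is that the point where $x$ differs from $y$ need not be seen by the fixed $K_n$. So the set on which $G_n(x)$ tests must depend on $x$. It should contain a witness, inside $K$, to the difference between $x$ and $y$, for all the uncountably many candidates $K=K_g$ at once. Surprisingly, a finite set of witnesses is enough.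

For $s\in\omega^{<\omega}$ let $[s]=\{h\in\omega^\omega:s\subset h\}$, and write $s^\frown0^\infty$ for $s$ followed by zeros. For finite sequences and their initial segments, $\le$ is meant coordinatewise.

**Lemma 6.2.** Let $w:\omega^\omega\to[0,\infty)$ be continuous and $\alpha<\beta$. There is a finite set $L\subset\{w>\alpha\}$ such that for every nondecreasing $g$: if $\max_{K_g}w\ge\beta$, then $L\cap K_g\ne\emptyset$.

An example shows what is claimed. Let $w$ be the indicator of the clopen set $D=\{h:h(0)\ge1,\ h(h(0))\ge1\}$, and let $\alpha=\frac12$, $\beta=1$. If a nondecreasing $g$ has $K_g\cap D\ne\emptyset$, then $g(0)\ge1$, hence $g(1)\ge1$, and the point $(1,1,0,0,\dots)\in D$ lies in $K_g$. So $L=\{(1,1,0,0,\dots)\}$ works. Without monotonicity the lemma is false for this $w$. For $n\ge1$ let $g_n$ have value $n$ at $0$, value $1$ at $n$, and value $0$ elsewhere. A point $h\in D\cap K_{g_n}$ satisfies $1\le h(0)\le n$ and $g_n(h(0))\ge h(h(0))\ge1$, so $h(0)=n$; and $D\cap K_{g_n}$ is nonempty, since it contains the $h$ with $h(0)=n$, $h(n)=1$ and zeros elsewhere. So each point of $D$ lies in at most one $K_{g_n}$, and a finite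 $L\subset D$ misses all but finitely many of them.

*Proof of Lemma 6.2.* Let $\Sigma$ be the set of $\sigma\in\omega^{<\omega}$ with $w>\alpha$ on all of $[\sigma]$. For $\sigma\in\Sigma$ the point $\sigma^\frown0^\infty$ lies in $\{w>\alpha\}$, and
$$\sigma^\frown0^\infty\in K_g\iff\sigma\le g|_{|\sigma|}.\qquad(5)$$
We look for $L$ among these points and argue by contradiction, using a convergent subsequence.

**Step 1: a sequence of counterexamples.** Suppose no finite $L$ works. If $g_i,p_i,\sigma_i$ are defined for $i<j$ with $\sigma_i\in\Sigma$, then the finite set $\{\sigma_i{}^\frown0^\infty:i<j\}$ does not work. So there are a nondecreasing $g_j$ and a point $p_j\in K_{g_j}$ with $w(p_j)\ge\beta$ and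
$$\sigma_i{}^\frown0^\infty\notin K_{g_j}\quad\text{for all }i<j.\qquad(6)$$
Let $\sigma_j$ be the shortest initial segment of $p_j$ that belongs to $\Sigma$; it exists because $w(p_j)>\alpha$ and $w$ is continuous. Note that $\sigma_j\le g_j|_{|\sigma_j|}$. Condition (6) survives passing to a subsequence. Give $\omega+1$ its compact order topology; by compactness of $(\omega+1)^\omega$ we may assume that $g_j$ converges coordinatewise to some $g$, which is nondecreasing.

**Step 2: the limit is finite everywhere.** Suppose $g\in\omega^\omega$. Each coordinate of $g_j$ is eventually constant in $j$, so the coordinates of the $p_j\le g_j$ are bounded, and after passing to a subsequence $p_j\to p\in\omega^\omega$. Then $w(p)\ge\beta>\alpha$, so $p|_n\in\Sigma$ for some $n$. For all large $j$ we have $p_j|_n=p|_n\in\Sigma$, so $|\sigma_j|\le n$, and also $g_j|_n=g|_n$. For two such indices $i<j$,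
$$\sigma_i\le g_i|_{|\sigma_i|}=g_j|_{|\sigma_i|},$$
so $\sigma_i{}^\frown0^\infty\in K_{g_j}$ by (5), contradicting (6).

**Step 3: the limit is infinite somewhere.** Suppose $g\notin\omega^\omega$, and let $l$ be the first index with $g(l)=\omega$. Fix $i$ with $g_i|_l=g|_l$. For all large $j>i$ we have $g_j|_l=g|_l=g_i|_l$ and $g_j(l)\ge\max\sigma_i$ (no condition if $\sigma_i=\emptyset$). Since $g_j$ is nondecreasing, $g_j(m)\ge\max\sigma_i$ for all $m\ge l$. So at coordinates below $l$ we have $\sigma_i\le g_i=g_j$, and at coordinates from $l$ on $\sigma_i\le\max\sigma_i\le g_j$. Hence $\sigma_i\le g_j|_{|\sigma_i|}$, contradicting (6) through (5). $\square$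

*Proof of Theorem 2.1.* Let $Y=C_k(\omega^\omega)$, a regular $T_1$ space by Section 1.

**Step 1: the neighborhoods.** A witness should show that $x$ is far from $y$, but $G_n(x)$ must not depend on $y$. We therefore compare $x$ with countably many local constants. Enumerate all quadruples $(s,q,\alpha,\beta)$ with $s\in\omega^{<\omega}$, $q\in\mathbb Q$ and rationals $0<\alpha<\beta$ as $(s_i,q_i,\alpha_i,\beta_i)_{i\in\omega}$. For $x\in Y$ let $L_i(x)$ be a finite set given by Lemma 6.2 for $\alpha_i<\beta_i$ and the function equal to $|x-q_i|$ on $[s_i]$ and $0$ elsewhere. This function is continuous because $[s_i]$ is clopen. Since $\alpha_i>0$, we have $L_i(x)\subset[s_i]$, and $|x-q_i|>\alpha_i$ on $L_i(x)$. Put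
$$G_n(x)=\Big\{z\in Y:|z(p)-x(p)|<\tfrac1{n+1}\text{ for all }p\in\bigcup_{i\le n}L_i(x)\Big\},$$
an open neighborhood of $x$, since finite sets are compact.

**Step 2: the condition of Lemma 6.1.** Let $F\subset Y$ be closed and $y\notin F$. Choose a nondecreasing $g$ and a rational $\varepsilon>0$ such that, with $K=K_g$,
$$N(y,K,\varepsilon)\cap F=\emptyset.$$
Every $p\in K$ has an initial segment $s$ and a rational $q$ with $|y-q|<\varepsilon/4$ on $[s]$. By compactness there is a finite set $J$ of indices such that $K\subset\bigcup_{i\in J}[s_i]$ and, for $i\in J$, $\alpha_i=\varepsilon/2$, $\beta_i=3\varepsilon/4$ and $|y-q_i|<\varepsilon/4$ on $K\cap[s_i]$. Take $n\ge\max J$ with $\frac1{n+1}<\varepsilon/8$.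

We claim that $N(y,K,\varepsilon/8)$ misses $\bigcup_{x\in F}G_n(x)$. Suppose $x\in F$ and $z\in G_n(x)\cap N(y,K,\varepsilon/8)$. As $x\notin N(y,K,\varepsilon)$, there is $p\in K$ with $|x(p)-y(p)|\ge\varepsilon$; say $p\in[s_i]$ with $i\in J$. Then $|x(p)-q_i|\ge\varepsilon-\varepsilon/4=\beta_i$. By Lemma 6.2 there is a point $p'\in L_i(x)\cap K$. We have $p'\in[s_i]$ and $|x(p')-q_i|>\alpha_i=\varepsilon/2$. On the other hand $i\le n$, $p'\in K$ and $p'\in K\cap[s_i]$ give, term by term,
$$|x(p')-q_i|\le|x(p')-z(p')|+|z(p')-y(p')|+|y(p')-q_i|<\tfrac\varepsilon8+\tfrac\varepsilon8+\tfrac\varepsilon4=\tfrac\varepsilon2,$$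
a contradiction. Hence $y\notin\overline{\bigcup_{x\in F}G_n(x)}$, and Lemma 6.1 applies. $\square$

Together with Section 5 this proves Corollary 2.3: $C_k(\omega^\omega)$ is an $M_3$-space which is not a $\mu$-space.

## 7. Polish spaces: transfer along compact-covering maps, and necessity of $\sigma$-compactness

We turn to Theorem 2.4. Call a continuous map $\pi:P\to X$ compact-covering if every compact $K\subset X$ is $\pi(\tilde K)$ for some compact $\tilde K\subset P$. For example, a retraction $r$ of $P$ onto a subspace $X$ is compact-covering, since $r(K)=K$ for $K\subset X$.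

**Lemma 7.1.** If $\pi:P\to X$ is compact-covering, then $y\mapsto y\circ\pi$ embeds $C_k(X)$ in $C_k(P)$.

*Proof.* The map $\pi$ is onto, as points are compact, so $y\mapsto y\circ\pi$ is injective. For compact $\tilde K\subset P$ we have $\sup_{\tilde K}|y\circ\pi-y'\circ\pi|=\sup_{\pi(\tilde K)}|y-y'|$. So the preimage of $N(y\circ\pi,\tilde K,\varepsilon)$ is $N(y,\pi(\tilde K),\varepsilon)$, which gives continuity. And if $K=\pi(\tilde K)$, then $N(y,K,\varepsilon)$ is the preimage of $N(y\circ\pi,\tilde K,\varepsilon)$, which gives continuity of the inverse. $\square$

**Lemma 7.2.** A subspace $Z$ of an $M_3$-space $Y$ is an $M_3$-space.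

*Proof.* For $V$ open in $Z$ let $U(V)=Y\setminus\overline{Z\setminus V}$, the closure being taken in $Y$. It is open, it increases with $V$, and $U(V)\cap Z=V$, because $Z\setminus V$ is closed in $Z$. Put $V_n=U(V)_n\cap Z$. The closure of $V_n$ in $Z$ lies in $\overline{U(V)_n}\cap Z\subseteq U(V)\cap Z=V$, the union of the $V_n$ is $U(V)\cap Z=V$, and monotonicity is inherited. $\square$

**Lemma 7.3.** For every Polish $X$ there are a zero-dimensional Polish space $\tilde X$ and a compact-covering map $\pi:\tilde X\to X$ with $\pi^{-1}(K)$ compact for every compact $K\subset X$. If $X$ is $\sigma$-compact, so is $\tilde X$.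

*Proof.* We may assume $X\subset[0,1]^\omega$; then $X$ is a $G_\delta$ there. Let $f:2^\omega\to[0,1]^\omega$ be a continuous surjection, and put $\tilde X=f^{-1}(X)$, $\pi=f|_{\tilde X}$. Then $\tilde X$ is a $G_\delta$ in $2^\omega$, hence zero-dimensional and Polish. For compact $K\subset X$ the set $\pi^{-1}(K)=f^{-1}(K)$ is closed in $2^\omega$, hence compact, and $\pi(\pi^{-1}(K))=K$. If $X=\bigcup_nK_n$ with $K_n$ compact, then $\tilde X=\bigcup_n\pi^{-1}(K_n)$. $\square$

*Proof that $C_k(X)$ is $M_3$ for Polish $X$.* If $X=\emptyset$, then $C_k(X)$ is a point. Otherwise take $\pi:\tilde X\to X$ from Lemma 7.3. The nonempty zero-dimensional Polish space $\tilde X$ is homeomorphic to a closed subset of $\omega^\omega$ (Kechris, *Classical Descriptive Set Theory*, 7.8), and a nonempty closed subset of $\omega^\omega$ is a retract of it (Kechris, 2.8). Let $r:\omega^\omega\to\tilde X$ be the retraction. The map $\pi\circ r:\omega^\omega\to X$ is compact-covering: a compact $K\subset X$ is the image of the compact set $\pi^{-1}(K)\subset\tilde X$, which $r$ fixes pointwise. By Lemma 7.1, $C_k(X)$ embeds in $C_k(\omega^\omega)$, and Theorem 2.1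 and Lemma 7.2 finish the proof. $\square$

*Proof of necessity, and of the statement on $C_p$.* Let $X$ be Polish and let $C_k(X)$ be a $\mu$-space. By Lemma 5.1 it is cosmic, hence hereditarily Lindelöf, so $X$ is $\sigma$-compact by Theorem 2.2. Let now $X$ be cosmic and let $C_p(X)$ be a $\mu$-space. By Lemma 5.1, $C_p(X)$ is hereditarily Lindelöf, and Theorem 2.2 with $\mathcal A$ the family of finite sets shows that $X$ is a countable union of finite sets, so it is countable. Conversely, if $X$ is countable, then $C_p(X)$ is a subspace of the metrizable space $\mathbb R^X$, so it is metrizable and therefore a $\mu$-space. $\square$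

What remains is that $C_k(X)$ is a $\mu$-space for $X$ Polish and $\sigma$-compact. By Lemmas 7.1 and 7.3, and since subspaces of $\mu$-spaces are $\mu$-spaces, we may and shall assume that $X$ is in addition zero-dimensional, that is, has a base of clopen sets.

## 8. Detecting smallness at a fixed scale

We must find countably many continuous maps from $C_k(X)$ into cosmic $\sigma$-metrizable spaces that together detect every neighborhood $N(y,K,\varepsilon)$. The plan is to ask less of a single map. It should detect only neighborhoods of $0$, and only at one scale $\varepsilon$, but for all compact $K$ simultaneously. Soft thresholds make this enough. For $\varepsilon>0$ and $r\in\mathbb R$ put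
$$\sigma_\varepsilon(r)=r-\max(-\varepsilon,\min(\varepsilon,r)).$$
So $\sigma_\varepsilon$ is $0$ on $[-\varepsilon,\varepsilon]$ and moves other numbers by $\varepsilon$ toward $0$. It is $1$-Lipschitz, $|\sigma_\varepsilon(r)-r|\le\varepsilon$, and $\sigma_\varepsilon(r)=0$ if and only if $|r|\le\varepsilon$. For instance, $\sigma_1(3)=2$ and $\sigma_1(-\frac12)=0$.

**Definition (the class $\mathcal D$).** A separable metrizable space $X$ belongs to $\mathcal D$ if for each $\varepsilon>0$ there is a continuous $\theta:C_k(X)\to Z$, with $Z$ cosmic and $\sigma$-metrizable, such that for each compact $K\subset X$ there is an open $O\ni\theta(0)$ with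
$$\theta^{-1}(O)\subset\{w:|w|\le\varepsilon\text{ on }K\}.$$
We then say that $\theta$ serves $\varepsilon$, and that $O$ corresponds to $K$.

The empty space is in $\mathcal D$, since $C_k(\emptyset)$ is a point. A compact metrizable $X$ is in $\mathcal D$: take $Z=C_k(X)$, separable metrizable, and $\theta$ the identity.

**Lemma 8.1.** If $X$ is zero-dimensional separable metrizable and all its clopen subsets are in $\mathcal D$, then $C_k(X)$ is a $\mu$-space.

*Proof.* Let $\mathcal B$ be a countable base of clopen sets. For $C\in\mathcal B$ and $m\ge1$ let $\theta_{C,m}:C_k(C)\to Z_{C,m}$ serve $1/m$. For $q\in\mathbb Q$ put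
$$G_{C,q,m}(y)=\theta_{C,m}\big(\sigma_{1/m}\circ(y-q)|_C\big).$$
This is continuous on $C_k(X)$, because restriction to $C$ is continuous and composition with a $1$-Lipschitz function does not increase distances $\sup_K|\cdot|$.

Let $N(y,K,\varepsilon)$ be given. Take $m$ with $3/m<\varepsilon$. By compactness cover $K$ by finitely many $C\in\mathcal B$ with rationals $q_C$ such that $|y-q_C|<1/m$ on $C$. Then $\sigma_{1/m}\circ(y-q_C)|_C=0$, so $G_{C,q_C,m}(y)=\theta_{C,m}(0)$. Let $O_C\ni\theta_{C,m}(0)$ correspond to the compact set $K\cap C$. Suppose $G_{C,q_C,m}(z)\in O_C$ for these finitely many $C$. Then on each $K\cap C$ we have $|\sigma_{1/m}(z-q_C)|\le1/m$, so $|z-q_C|\le2/m$ and $|z-y|\le3/m<\varepsilon$. Hence $z\in N(y,K,\varepsilon)$.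

So the map $\Delta=(G_{C,q,m})_{C,q,m}$ into the countable product of the spaces $Z_{C,m}$, one factor for each triple $(C,q,m)$, is continuous, and every neighborhood of any $y$ contains $\Delta^{-1}(W)$ for some open $W\ni\Delta(y)$. Since $C_k(X)$ is $T_1$, $\Delta$ is injective, and it is an embedding. The factors are cosmic, hence paracompact, and $\sigma$-metrizable. $\square$

So it suffices to show that zero-dimensional Polish $\sigma$-compact spaces are in $\mathcal D$, since their clopen subsets are of the same kind. We shall build such spaces from simpler ones by two operations.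

## 9. Countable sums and gluing along a compact set

**Lemma 9.1.** A countable topological sum $X=\bigoplus_jX_j$ of members of $\mathcal D$ is in $\mathcal D$.

The plain map $w\mapsto(\theta_j(w|_{X_j}))_j$ into the full product $\prod Z_j$ is continuous and detects correctly, but a countable product of $\sigma$-metrizable spaces comes with no countable decomposition into closed metrizable pieces. The subspace of points with almost all coordinates equal to $\theta_j(0)$ has one, but the plain map need not land there. The remedy is to let the early coordinates switch off the later ones: once a coordinate has seen that $w$ is not small, later coordinates need not look any more.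

*Proof.* Fill up with empty spaces so that the index set is $\omega$. Given $\varepsilon$, let $\theta_j:C_k(X_j)\to Z_j$ serve $\varepsilon/2$ and put $0_j=\theta_j(0)$. Since $Z_j$ is perfectly normal, there is a continuous $u_j:Z_j\to[0,1]$ with $u_j^{-1}(0)=\{0_j\}$.

**Step 1: the map.** For $w\in C_k(X)$ and $w_j=w|_{X_j}$ define recursively $\lambda_0=1$,
$$\lambda_j(w)=\max\Big(0,\,1-j\max_{i<j}u_i(\zeta_i(w))\Big)\ (j\ge1),\qquad\zeta_j(w)=\theta_j(\lambda_j(w)w_j).$$
By induction all $\lambda_j$ and $\zeta_j$ are continuous in $w$, since scalar multiplication in $C_k(X_j)$ is jointly continuous. If $\zeta_i(w)\ne0_i$ for some $i$, then $u_i(\zeta_i(w))>0$, so $\lambda_j(w)=0$ and $\zeta_j(w)=\theta_j(0)=0_j$ for all large $j$. If there is no such $i$, all coordinates are $0_j$. In both cases $\theta(w)=(\zeta_j(w))_j$ lies in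
$$Z=\Big\{(z_j)\in\prod_jZ_j:z_j=0_j\text{ for almost all }j\Big\},$$
which we give the product topology. So $\theta:C_k(X)\to Z$ is continuous, and $\theta(0)=(0_j)_j$.

**Step 2: the target.** $Z$ is the union of the subspaces $\{z:z_j=0_j\ \forall j\ge n\}$, $n\in\omega$. They are closed and homeomorphic to $\prod_{j<n}Z_j$. A finite product of cosmic $\sigma$-metrizable spaces is cosmic, and it is $\sigma$-metrizable, because products of closed metrizable pieces are closed and metrizable. So $Z$, being regular, is cosmic and $\sigma$-metrizable.

**Step 3: detection.** A compact $K\subset X$ lies in $X_0\cup\dots\cup X_m$ for some $m$. For $j\le m$ let $O_j$ correspond to $K\cap X_j$ for $\theta_j$, and put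
$$O=\Big\{z\in Z:z_j\in O_j\text{ and }u_j(z_j)<\tfrac1{2m+2}\text{ for }j\le m\Big\},$$
an open set containing $\theta(0)$. If $\theta(w)\in O$ and $j\le m$, then $\lambda_j(w)\ge1-\frac j{2m+2}\ge\frac12$, and $|\lambda_j(w)w_j|\le\varepsilon/2$ on $K\cap X_j$. Hence $|w|\le\varepsilon$ on each $K\cap X_j$, so on $K$. $\square$

The second operation is already visible in the fan of Section 1, with $L=\{\infty\}$ and $C_i=\{i\}\times\omega$. For $w\in C_k(X)$ put $w_0=w-w(\infty)$. The natural map $w\mapsto(w_0|_{C_i})_i$ into $\prod_i\mathbb R^{C_i}$ with the box topology is not continuous at $0$: the box neighborhood $\{|z_i(i,0)|<2^{-i}\ \forall i\}$ is not respected, because for any compact $K$ and $\delta>0$ the function with value $\delta/2$ at one point $(i,0)$, where $2^{-i}<\delta/2$, and $0$ elsewhere lies in $N(0,K,\delta)$. Apply a threshold first: $v=\sigma_\varepsilon\circ w_0$ vanishes on some $W_n$, so $(v|_{C_i})_i$ has almost all coordinates equal to $0$. Suppose $|w_0|<\varepsilon/2$ on $W_n$. A box neighborhood restricts, in each $C_i$, the values on a finite set $K_i$ up to some $\delta_i$. The set $K=\{\infty\}\cup\bigcup_{i\ge n}K_i$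 is compact, and if $|w'-w|<\varepsilon/4$ on $K$, then $|w'_0|<\varepsilon$ on all $K_i$ with $i\ge n$. So $v'=\sigma_\varepsilon\circ w'_0$ is exactly $0$ on these $K_i$, and it does not matter how small the $\delta_i$ are. The general lemma replaces $w(\infty)$ by the composition of $w|_L$ with a retraction.

**Lemma 9.2.** Let $X$ be zero-dimensional separable metrizable and $\emptyset\ne L\subset X$ compact. If all clopen subsets of $X$ disjoint from $L$ are in $\mathcal D$, then $X\in\mathcal D$.

*Proof.* **Step 1: decomposition and retraction.** For each $n\ge1$ cover $L$ by finitely many clopen sets contained in the $\frac1n$-neighborhood of $L$; taking unions and then successive intersections we get clopen sets $X=W_0\supset W_1\supset\cdots$ containing $L$, with $W_n$ inside the $\frac1n$-neighborhood of $L$ for $n\ge1$. By compactness of $L$ they form a neighborhood base of $L$, and $\bigcap_nW_n=L$. Put $C_i=W_i\setminus W_{i+1}$. These are clopen and disjoint from $L$, so $C_i\in\mathcal D$, and $X=L\sqcup\bigsqcup_iC_i$. Embed $X$ in $2^\omega$. There $L$ is closed and nonempty, hence a retract (Kechris, 2.8); restricting, we get a retraction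 $r:X\to L$.

**Step 2: the map.** Given $\varepsilon$, let $\theta_i:C_k(C_i)\to Z_i$ serve $\varepsilon/4$ and put $0_i=\theta_i(0)$. For $w\in C_k(X)$ put
$$w_0=w-(w|_L)\circ r,\qquad v=\sigma_{\varepsilon/4}\circ w_0.$$
The function $w_0$ vanishes on $L$. So the open set $\{|w_0|<\varepsilon/4\}$ contains some $W_n$, and $v=0$ on $W_n$. Hence $\theta_i(v|_{C_i})=0_i$ for $i\ge n$. Let
$$Z=\Big\{(z_i)\in\prod_iZ_i:z_i=0_i\text{ for almost all }i\Big\}$$
with the topology induced by the box topology, and let
$$\theta(w)=\big(w|_L,\ (\theta_i(v|_{C_i}))_i\big)\in C(L)\times Z,$$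
where $C(L)$ carries the sup norm.

**Step 3: the target is cosmic and $\sigma$-metrizable.** The box product of regular $T_1$ spaces is regular $T_1$: given $z\in\prod O_i$ choose open $V_i\ni z_i$ with $\overline{V_i}\subseteq O_i$; the set $\prod\overline{V_i}$ is closed in the box topology. So $Z$ is regular $T_1$. It is the union of the subspaces $Z^{(n)}=\{z:z_i=0_i\ \forall i\ge n\}$. Each $Z^{(n)}$ is closed, because a point with $z_i\ne0_i$ for some $i\ge n$ has the neighborhood given by $Z_i\setminus\{0_i\}$ in the $i$-th coordinate. The trace of a box on $Z^{(n)}$ restricts only the coordinates $i<n$, so $Z^{(n)}$ carries the product topology of $\prod_{i<n}Z_i$, which is cosmic and $\sigma$-metrizable. So $Z$ is cosmic and $\sigma$-metrizable, and so is $C(L)\times Z$, since $C(L)$ is separable metrizable.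

**Step 4: continuity.** The map $w\mapsto w|_L$ is continuous. For compact $K\subset X$,
$$\sup_K|w'_0-w_0|\le\sup_K|w'-w|+\sup_{r(K)}|w'-w|\le2\sup_{K\cup L}|w'-w|,\qquad(7)$$
so $w\mapsto w_0$ is continuous on $C_k(X)$, and each coordinate $w\mapsto\theta_i(v|_{C_i})$ is continuous. The point of this step is to handle infinitely many coordinates at once. Fix $w$ and a box neighborhood $\prod O_i$ of $(\theta_i(v|_{C_i}))_i$. Choose $n$ with $|w_0|<\varepsilon/8$ on $W_n$. For $i\ge n$ we have $C_i\subset W_n$ and $v|_{C_i}=0$, so $0_i\in O_i$, and by continuity of $\theta_i$ at $0$ there are a compact $K_i\subset C_i$ and $\delta_i>0$ such that $\sup_{K_i}|u|<\delta_i$ implies $\theta_i(u)\in O_i$. Put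
$$K=L\cup\bigcup_{i\ge n}K_i.$$
This set is compact: given an open cover, finitely many members cover $L$ and hence some $W_m$; as $K_i\subset C_i\subset W_m$ for $i\ge m$, the rest $K\setminus W_m$ is contained in the union of finitely many compact $K_i$. Now let $\sup_K|w'-w|<\varepsilon/16$. Since $L\subset K$, (7) gives $|w'_0-w_0|<\varepsilon/8$ on $K$. So for $i\ge n$ we have $|w'_0|<\varepsilon/4$ on $K_i$, hence $v'=\sigma_{\varepsilon/4}\circ w'_0=0$ on $K_i$, and $\theta_i(v'|_{C_i})\in O_i$, for all $i\ge n$ at once. The finitely many coordinates $i<n$ are handled by continuity of each of them. So $\theta$ is continuous.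

**Step 5: detection.** Let $K\subset X$ be compact, and let $O_i\ni0_i$ correspond to the compact set $K\cap C_i$ for $\theta_i$. The set
$$O=\{(f,z):\|f\|<\varepsilon/4\text{ and }z_i\in O_i\text{ for all }i\}$$
is open, because $Z$ has the box topology, and contains $\theta(0)=(0,(0_i)_i)$. Let $\theta(w)\in O$. Then $|w|<\varepsilon/4$ on $L$. On $K\cap C_i$ we have $|v|\le\varepsilon/4$, so $|w_0|\le\varepsilon/2$, and $|w|\le|w_0|+|w\circ r|\le3\varepsilon/4$. So $|w|\le\varepsilon$ on $K$, and $\theta$ serves $\varepsilon$. $\square$

## 10. Exhausting a $\sigma$-compact Polish space: the end of the proof of Theorem 2.4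

Let $X$ be zero-dimensional, Polish and $\sigma$-compact. We show that all clopen subsets of $X$ are in $\mathcal D$; then $C_k(X)$ is a $\mu$-space by Lemma 8.1. Call a clopen $C\subset X$ good if all clopen subsets of $C$ are in $\mathcal D$. Clopen subsets of good sets are good. Let $O$ be the union of all good sets.

**Step 1: every clopen $C'\subset O$ is in $\mathcal D$.** $C'$ is Lindelöf, so it is covered by countably many good sets $D_0,D_1,\dots$. The sets $C'\cap D_j\setminus\bigcup_{i<j}D_i$ are clopen, pairwise disjoint, and contained in good sets, so they are in $\mathcal D$. $C'$ is their topological sum, and Lemma 9.1 gives $C'\in\mathcal D$.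

**Step 2: $O=X$.** Suppose not. The set $X\setminus O$ is closed in $X$ and nonempty, so it is Polish and a union of countably many compact sets $H_n$. By the Baire category theorem some $H_n$ has nonempty interior in $X\setminus O$. So there is a clopen $C\subset X$ with $\emptyset\ne C\setminus O\subset H_n$. The set $L=C\setminus O$ is closed, hence compact.

We show that $C$ is good. Let $C'\subset C$ be clopen and let $L'=C'\setminus O$, a closed subset of $L$, hence compact. If $L'=\emptyset$, then $C'\subset O$, and $C'\in\mathcal D$ by Step 1. If $L'\ne\emptyset$, every clopen subset of $C'$ disjoint from $L'$ is clopen in $X$ and lies in $O$, so it is in $\mathcal D$ by Step 1; Lemma 9.2, applied to the space $C'$ and the compact set $L'$, gives $C'\in\mathcal D$. So $C$ is good and $C\subset O$, contradicting $L\ne\emptyset$.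

Hence $O=X$. By Step 1 all clopen subsets of $X$ are in $\mathcal D$, and $C_k(X)$ is a $\mu$-space. By the reduction at the end of Section 7, $C_k(X)$ is a $\mu$-space for every $\sigma$-compact Polish $X$. With Section 7 this completes the proof of Theorem 2.4. $\square$
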